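# Signed measures on $[0,\omega_1]$ and probability measures on scattered compact spaces

## Turning signed measures into probability measures: the cases that work

Compact spaces are Hausdorff and nonempty throughout, and "countable" includes "finite".

**Definition (scattered).** A compact space is scattered if every nonempty subset has an isolated point in its relative topology.

For example, every ordinal interval $[0,\alpha]$ with the order topology is scattered: the least element $\beta$ of a nonempty $A\subset[0,\alpha]$ is isolated in $A$, because $A\cap[0,\beta+1)=\{\beta\}$. Neither $[0,1]$ nor the Cantor set $2^{\mathbb N}$ is scattered.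

For a compact space $L$, let $P(L)$ be the set of Radon probability measures on $L$ with the weak$^*$ topology given by $C(L)$. For a compact space $K$, the unit ball $B_{C(K)^*}$ consists of the signed Radon measures on $K$ of total variation norm at most $1$; it also carries the $w^*$-topology, and it is compact. Problem 3.15 of "A Note on Differentiability of Lipschitz Maps" asks:

> If $K$ is scattered and compact, is $(B_{C(K)^*},w^*)$ homeomorphic to a subspace of $P(L)$ for some scattered compact $L$?

Since $B_{C(K)^*}$ is compact and $P(L)$ is Hausdorff, an embedding is the same thing as a continuous injection.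

One would first guess *yes*. A signed measure is a difference of two positive ones, so it should be possible to code it by positive measures on a slightly larger scattered space. Let us test this guess.

**Test 0: positive measures only.** Let $K$ be any scattered compact space, and let $p$ be an extra isolated point. If $\mu\ge 0$ and $\mu(K)\le 1$, send
$$\mu\longmapsto \mu+(1-\mu(K))\,\delta_p\in P(K\sqcup\{p\}).$$
This map is continuous, because $\mu\mapsto\mu(K)=\int 1\,d\mu$ is continuous. It is injective, because $\mu$ is the restriction of its image to $K$. The space $K\sqcup\{p\}$ is scattered. So positive measures cause no trouble for any $K$.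

**Test 1: $K$ finite.** Use the Jordan decomposition $\mu=\mu^+-\mu^-$. Put $\mu^+$ on a copy $K\times\{+\}$, put $\mu^-$ on a copy $K\times\{-\}$, and put the missing mass $1-\|\mu\|$ at an extra point $p$. On a finite set, $\mu^\pm(\{x\})$ is the positive or negative part of the real number $\mu(\{x\})$, hence continuous in $\mu$. The map is injective, so the guess holds.

**Test 2: the convergent sequence $K=[0,\omega]$.** The same map is no longer continuous. Let $\mu_n=\frac12(\delta_n-\delta_\omega)$. Then $\mu_n\to0$, since $f(n)\to f(\omega)$ for $f\in C(K)$. But $\mu_n^+=\frac12\delta_n\to\frac12\delta_\omega\ne0$. The images converge to $\frac12\delta_{(\omega,+)}+\frac12\delta_{(\omega,-)}$, whereas the image of $0$ is $\delta_p$.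

The repair is to split only the masses at isolated points. Here it is in greater generality. Let $K=D\cup\{\infty\}$ be the one-point compactification of an infinite discrete set $D$, and let $t_d(\mu)=\mu(\{d\})$ for $d\in D$. Each $t_d$ is $w^*$-continuous because $\{d\}$ is clopen, and $\sum_d|t_d(\mu)|\le\|\mu\|\le1$. Let $L$ be the disjoint sum of the one-point compactification of $D\times\{+,-\}$, with point at infinity $\infty'$, and two isolated points $a,b$. Send $\mu$ to
$$\tfrac12\Big[\sum_{d}\big(t_d^+\delta_{(d,+)}+t_d^-\delta_{(d,-)}\big)+\big(1-\sum_d|t_d|\big)\delta_{\infty'}\Big]+\tfrac12\Big[\tfrac{1+\mu(K)}2\delta_a+\tfrac{1-\mu(K)}2\delta_b\Big].$$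
All coefficients are nonnegative and they sum to $1$. The closed span of $1$ and the indicators of the isolated points of $L$ is $C(L)$, and the mass of each isolated point depends continuously on $\mu$; so the map is continuous. It is injective, because the image gives back all $t_d$ and $\mu(K)$, hence also $\mu(\{\infty\})=\mu(K)-\sum_d t_d$. So the guess holds for these $K$, of any cardinality.

**Test 3: $K$ countable.** For each pair of distinct points choose a continuous function separating it. These countably many functions separate the points of $K$, so $K$ is metrizable and $C(K)$ is separable. Let $(f_n)_{n\ge1}$ be dense in the unit ball of $C(K)$, and put $t_n(\mu)=\int f_n\,d\mu\in[-1,1]$. The map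
$$\mu\longmapsto\sum_{n\ge1}2^{-n}\Big(\tfrac{1+t_n(\mu)}2\,\delta_{2n}+\tfrac{1-t_n(\mu)}2\,\delta_{2n+1}\Big)\in P([0,\omega])$$
is continuous (integrated against any $f\in C([0,\omega])$, it is a uniformly convergent series of continuous functions). It is injective, because the $t_n$ determine $\mu$. The guess holds again.

**The first space that resists.** On $[0,\omega_1]$ neither device applies as it stands. The masses at isolated points no longer determine a measure, even together with the total mass: $\delta_\omega$ and $\delta_{\omega_1}$ both give $0$ to every isolated point. The numbers $\mu([0,\alpha])$, $\alpha\le\omega_1$, are continuous in $\mu$ and do determine $\mu$. But there are uncountably many of them, so we cannot attach positive weights with finite sum as in Test 3. Also, they are not small for most $\alpha$: for $\mu=\delta_0$ they all equal $1$. This does not prove that no embedding exists. It turns out that none does, and the guess is false.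

## What is proved

For a scattered compact $K$ and $\eta\ge0$ put
$$X_\eta(K)=\{\mu\in B_{C(K)^*}:\ \mu^-(K)\le\eta\}.$$
Since $\mu^-(K)=\sup\{-\int f\,d\mu:\ f\in C(K),\ 0\le f\le1\}$ is a supremum of $w^*$-continuous functions, it is $w^*$-lower semicontinuous. So $X_\eta(K)$ is $w^*$-closed in the ball, hence compact. Moreover $X_1(K)=B_{C(K)^*}$.

**Theorem 1.** Let $K=[0,\omega_1]$ with the order topology and let $\eta>0$. For no scattered compact $L$ is there a continuous injection $X_\eta(K)\to P(L)$. In particular $(B_{C(K)^*},w^*)$ is not homeomorphic to a subspace of $P(L)$ for any scattered compact $L$. So the answer to Problem 3.15 is negative (in ZFC).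

The condition $\eta>0$ is sharp: by Test 0, for every scattered $K$ the space $X_0(K)$ embeds in $P(K\sqcup\{p\})$.

**Theorem 2.** Every Eberlein compact space embeds in $P(L)$ for some scattered compact $L$. Hence, if $K$ is scattered and Eberlein (e.g. countable, or a one-point compactification of a discrete set), then $(B_{C(K)^*},w^*)$ embeds in $P(L)$ for some scattered compact $L$.

**Theorem 3.** Let $K$ be a scattered compact linearly ordered space. Then $(B_{C(K)^*},w^*)$ embeds in $P(L)$ for some scattered compact $L$ if and only if $K$ is countable. In particular, for $K=[0,\alpha]$ this holds if and only if $\alpha<\omega_1$.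

No characterization of all scattered $K$ for which the embedding exists is claimed.

## Scattered spaces, their measures, and stationary sets

Three facts about a scattered compact space $L$ will be used.

**(S1)** *$L$ is zero-dimensional, and a Radon measure on $L$ is determined by its values on clopen sets.* A connected closed subset with more than one point would have an isolated point, which would be a proper nonempty clopen subset of it, a contradiction. So $L$ is totally disconnected, and a totally disconnected compact space has a base of clopen sets. The span of the indicators of clopen sets is then a subalgebra of $C(L)$ that contains constants and separates points, so it is dense in $C(L)$ by Stone–Weierstrass.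

**(S2)** *Every Radon probability measure on $L$ is purely atomic.* Suppose the diffuse part $\lambda$ is nonzero. Its support $S$ is nonempty, so it has an isolated point $q$, say $\{q\}=S\cap U$ with $U$ open. Then $\lambda(\{q\})=\lambda(U)>0$, but a diffuse measure vanishes on points. We use this in the following form: given finitely many measures in $P(L)$ and $r>0$, there is a finite $Q\subset L$ such that $L\setminus Q$ has measure less than $r$ for each of them.

**(S3)** *There is no continuous surjection from $L$ onto a nonempty compact space $Z$ without isolated points; in particular none onto $2^{\mathbb N}$ or $[0,1]$.* Let $f:L\to Z$ be such a surjection. If $(L_i)$ is a chain of closed sets with $f(L_i)=Z$, then $f(\bigcap L_i)=Z$, because for each $z$ the sets $f^{-1}(z)\cap L_i$ form a chain of nonempty compact sets. By Zorn's lemma there is a minimal closed $L_1$ with $f(L_1)=Z$. Let $q$ be an isolated point of $L_1$. By minimality the closed set $f(L_1\setminus\{q\})$ is not all of $Z$, and it contains $Z\setminus\{f(q)\}$. So it equals $Z\setminus\{f(q)\}$, and $f(q)$ is isolated in $Z$, a contradiction.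

(S3) tells us what to aim for in Theorem 1: clopen sets $A_1,A_2,\dots\subset L$ that are *independent*, meaning that every finite intersection built from the $A_i$ and the complements $L\setminus A_i$, one choice for each of finitely many $i$, is nonempty. For then $\ell\mapsto(1_{A_i}(\ell))_i$ is a continuous map $L\to2^{\mathbb N}$ with dense image. The image is also compact, so it is everything, and this contradicts (S3).

**Definition (club, stationary).** A set $C\subset\omega_1$ is club if it is unbounded in $\omega_1$ and closed in the order topology of $\omega_1$. A set $T\subset\omega_1$ is stationary if it meets every club.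

Let $\Lambda$ be the set of limit ordinals $\delta$ with $0<\delta<\omega_1$. It is club, and it is stationary because two clubs always meet. The set of successor ordinals is not stationary: it misses $\Lambda$. We use three textbook facts. If a stationary set is partitioned into countably many pieces, one piece is stationary. If $T$ is stationary and $\theta<\omega_1$, then $T\cap(\theta,\omega_1)$ is stationary. Finally, **Fodor's lemma**: if $T$ is stationary and $r:T\to\omega_1$ satisfies $r(\delta)<\delta$ for all $\delta\in T$, then $r$ is constant on a stationary subset of $T$.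

## Distribution functions on $[0,\omega_1]$

From here to the end of the proof of Theorem 1, $K=[0,\omega_1]$. If $\eta\le\eta'$ then $X_\eta(K)\subset X_{\eta'}(K)$, and a continuous injection on the larger set restricts to the smaller. So we may assume $0<\eta\le\frac14$. Put $X=X_\eta(K)$ and suppose, for a contradiction, that $L$ is scattered compact and $\Phi:X\to P(L)$ is a continuous injection.

For $\mu\in X$ and $\alpha\le\omega_1$ let $F_\mu(\alpha)=\mu([0,\alpha])$. Since $[0,\alpha]$ is clopen, $F_\mu(\alpha)$ is continuous in $\mu$. For clopen $A\subset L$ let $h_A(\mu)=\Phi(\mu)(A)$. Since $1_A\in C(L)$, we have $h_A\in C(X)$.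

All test measures will be step functions. For $0<\theta_1<\dots<\theta_n<\omega_1$ and $c_1,\dots,c_n\in[0,\frac14]$ let
$$\mu(\theta_1,\dots,\theta_n;c_1,\dots,c_n)=c_1\delta_{\theta_1}+\sum_{i=2}^n(c_i-c_{i-1})\delta_{\theta_i}+(\tfrac12-c_n)\delta_{\omega_1}.$$
Its distribution function $F$ equals $0$ on $[0,\theta_1)$, equals $c_i$ on $[\theta_i,\theta_{i+1})$ for $i<n$, equals $c_n$ on $[\theta_n,\omega_1)$, and equals $\frac12$ at $\omega_1$. So we prescribe the heights of finitely many plateaus. Each descent costs negative mass. For instance
$$\mu(\theta_1,\theta_2;\tfrac18,\tfrac1{16})=\tfrac18\delta_{\theta_1}-\tfrac1{16}\delta_{\theta_2}+\tfrac7{16}\delta_{\omega_1}$$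
has negative part of mass $\frac1{16}$ and norm $\frac58=\frac12+2\cdot\frac1{16}$. In general put $V(c)=\sum_{i\ge2}|c_i-c_{i-1}|$. The coefficients $c_1$ and $\frac12-c_n$ are nonnegative, so the negative part has mass at most $V(c)$. The total mass is $\frac12$, so the norm is $\frac12$ plus twice the mass of the negative part. Therefore, as $\eta\le\frac14$,
$$V(c)\le\eta\quad\Longrightarrow\quad\mu(\theta_1,\dots,\theta_n;c_1,\dots,c_n)\in X.\tag{1}$$

**Lemma 1.** Let $h\in C(X)$ and $\varepsilon>0$. There is a finite $E\subset[0,\omega_1]$ such that $|h(\mu)-h(\nu)|<\varepsilon$ whenever $F_\mu=F_\nu$ on $E$. Consequently there is $e<\omega_1$ such that $h(\mu)=h(\nu)$ whenever $F_\mu=F_\nu$ on $[0,e]\cup\{\omega_1\}$.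

*Proof.* The linear span of the functions $1_{[0,\alpha]}$, $\alpha\le\omega_1$, is an algebra, since $1_{[0,\alpha]}1_{[0,\beta]}=1_{[0,\min(\alpha,\beta)]}$. It contains $1=1_{[0,\omega_1]}$, and $1_{[0,\alpha]}$ separates $\alpha$ from every $\beta>\alpha$. So it is dense in $C(K)$, and hence the continuous functions $\mu\mapsto F_\mu(\alpha)$ separate the points of $X$. By Stone–Weierstrass on $X$, some polynomial in finitely many functions $F_\mu(\alpha)$, $\alpha\in E$, is within $\varepsilon/3$ of $h$ everywhere. If $F_\mu=F_\nu$ on $E$, then $|h(\mu)-h(\nu)|\le\frac23\varepsilon<\varepsilon$. For the second claim take sets $E_k$ for $\varepsilon=1/k$, and let $e<\omega_1$ be an upper bound of the countable set $\bigcup_kE_k\setminus\{\omega_1\}$. $\square$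

**Choice of the sets $A_\delta$.** Let $\delta\in\Lambda$. The measures $\mu(\delta;\frac14)=\frac14\delta_\delta+\frac14\delta_{\omega_1}$ and $\frac12\delta_{\omega_1}$ are different elements of $X$. Since $\Phi$ is injective, (S1) gives a clopen $A_\delta\subset L$ on which their images differ. Since $h_{L\setminus A}=1-h_A$, we may pass to the complement if necessary and assume
$$h_{A_\delta}(\mu(\delta;\tfrac14))>h_{A_\delta}(\tfrac12\delta_{\omega_1}).\tag{2}$$

For finite $s\subset\Lambda$ let $\mathfrak B_s$ be the finite Boolean algebra of clopen sets generated by $\{A_\delta:\delta\in s\}$, with $\mathfrak B_\emptyset=\{\emptyset,L\}$. By Lemma 1, applied to finitely many functions, there is $e(s)<\omega_1$ such that every $h_A$ with $A\in\mathfrak B_s$ depends only on $F_\mu$ restricted to $[0,e(s)]\cup\{\omega_1\}$.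

**Lemma 2.** Let $s\subset\Lambda$ be finite, $T\subset\Lambda$ stationary, $\varepsilon>0$. There are a stationary $T'\subset T$ and $\gamma<\omega_1$ such that for all $\delta\in T'$ and $B\in\mathfrak B_s$:
$$|h_{B\cap A_\delta}(\mu)-h_{B\cap A_\delta}(\nu)|<\varepsilon\quad\text{whenever } F_\mu=F_\nu\text{ on }[0,\gamma)\cup[\delta,\omega_1].$$

*Proof.* The lemma says that $A_\delta$ is almost blind to what happens between a fixed $\gamma$ and $\delta$. For $\delta\in T$ let $E_\delta$ be a finite set as in Lemma 1 that works for $\varepsilon$ and all the finitely many functions $h_{B\cap A_\delta}$, $B\in\mathfrak B_s$ (take the union of their sets). Since $E_\delta\cap\delta$ is finite and $\delta>0$, the number $r(\delta)=\max((E_\delta\cap\delta)\cup\{0\})$ is less than $\delta$. By Fodor's lemma $r$ has a constant value $\beta$ on a stationary $T'\subset T$. Put $\gamma=\beta+1$. Then $E_\delta\subset[0,\gamma)\cup[\delta,\omega_1]$ for $\delta\in T'$. $\square$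

## Two plateaus, a descent, and the budget for negative mass

Before the proof, here is how two of the sets $A_\delta$ can be compared, first in a simplified model. Suppose that on step measures $h_{A_\delta}(\mu)$ depended only on the height $F_\mu(\delta)$, through an increasing function $\psi$. Take $\theta_1<\alpha<\theta_2<\delta$ and $\mu=\mu(\theta_1,\theta_2;a,b)$. Then $\Phi(\mu)(A_\alpha)=\psi(a)$ and $\Phi(\mu)(A_\delta)=\psi(b)$.

* If $a<b$, then $A_\delta$ has more mass than $A_\alpha$, so $A_\delta\setminus A_\alpha\neq\emptyset$.
* If $a>b$, then $A_\alpha\setminus A_\delta\ne\emptyset$.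

The second line uses a descent of $F$, that is, negative mass. Without it nothing of the kind can hold. In Test 0, with $K=[0,\omega_1]$, we may take $A_\delta=[0,\delta]$. Then $h_{A_\delta}(\mu)=F_\mu(\delta)$, inequality (2) reads $\frac14>0$, and the sets $A_\delta$ form a chain. So for $\eta=0$ there is no independence to find.

Now try to get infinitely many independent sets in this model. Fix two heights $u<v$ with $v-u=d$. To realize an arbitrary pattern $\sigma\in\{0,1\}^n$, use plateaus of heights $u$ and $v$ in the order prescribed by $\sigma$. Every change from $v$ back to $u$ is a descent of size $d$. If the pattern has $k$ such changes, the negative mass is $kd$, and it must not exceed $\eta$. So $k\le\eta/d$, and only patterns with boundedly many descents are available. This does not give infinitely many independent sets, and finitely many give no contradiction: the finite space $\{0,1\}^n$ already has $n$ independent clopen sets. This is where the direct approach stops.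

The way out is to let the two heights depend on the pattern and to let them approach each other. After the pattern $\sigma$ of length $m$ we use heights $u_\sigma,v_\sigma$ at distance $2^{-m}d_0$, both lying in the previous segment $[u_{\sigma|_{m-1}},v_{\sigma|_{m-1}}]$. Then consecutive heights differ by at most $d_0,d_1,d_2,\dots$ with $d_m=2^{-m}d_0$. The total variation is at most $2d_0$, however long the pattern is.

One worry remains: is a shorter segment still visible to the sets $A_\delta$? The map $\Phi$ is only continuous, so nothing scales linearly. But if $f(v)-f(u)>r$ and $w$ is the midpoint, then $f(v)-f(u)=(f(v)-f(w))+(f(w)-f(u))$, so one of the two halves has gain greater than $r/2$. We choose that half. The gains shrink geometrically, but we only need them to be positive: positive mass on a set makes it nonempty.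

The actual proof must do this without the model. Lemma 2 replaces the assumption that $h_{A_\delta}$ sees only the height near $\delta$. Pure atomicity (S2) controls the measures whose last two plateaus have the same height. And all gains have to be measured *inside* the cell
$$B_\sigma=\bigcap_{\sigma_i=1}A_{\alpha_i}\setminus\bigcup_{\sigma_i=0}A_{\alpha_i}\qquad(B_\emptyset=L),$$
so that they prove that the cell is nonempty.

## An independent sequence in $L$: proof of Theorem 1

Fix an integer $M\ge1$ with $d_0:=\frac1{4M}\le\frac\eta4$, and put $d_m=2^{-m}d_0$.

**Step 1: the inductive data.** This step fixes what is carried from one stage to the next. For $m=0,1,2,\dots$ we construct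

* ordinals $0<\theta_1<\alpha_1<\theta_2<\alpha_2<\dots<\theta_m<\alpha_m<\theta_{m+1}<\omega_1$ with $\alpha_i\in\Lambda$, where stage $m+1$ extends stage $m$;
* a stationary set $T_m\subset\Lambda\cap(\theta_{m+1},\omega_1)$ and a number $\kappa_m>0$;
* for each $\sigma\in\{0,1\}^m$, a sequence $c^\sigma\in[0,\frac14]^m$ and numbers $u_\sigma,v_\sigma\in[0,\frac14]$, in either order.

Put $s_m=\{\alpha_1,\dots,\alpha_m\}$, so that $B_\sigma\in\mathfrak B_{s_m}$, and
$$\nu_\sigma^u=\mu(\theta_1,\dots,\theta_{m+1};c^\sigma,u_\sigma),\qquad\nu_\sigma^v=\mu(\theta_1,\dots,\theta_{m+1};c^\sigma,v_\sigma).$$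
For all $\sigma\in\{0,1\}^m$ we require:

* **(i)** $|u_\sigma-v_\sigma|=d_m$. If $m\ge1$ and $\rho=\sigma|_{m-1}$, then $c^\sigma=c^\rho{}^\frown u_\rho$ if $\sigma_m=0$, $c^\sigma=c^\rho{}^\frown v_\rho$ if $\sigma_m=1$, and $u_\sigma,v_\sigma$ lie in the segment between $u_\rho$ and $v_\rho$.
* **(ii)** $h_{B_\sigma\cap A_{\delta'}}(\nu^v_\sigma)-h_{B_\sigma\cap A_\delta}(\nu_\sigma^u)>\kappa_m$ for all $\delta,\delta'\in T_m$.
* **(iii)** For all $\delta\in T_m$ and $B\in\mathfrak B_{s_m}$: $|h_{B\cap A_\delta}(\mu)-h_{B\cap A_\delta}(\nu)|<\kappa_m/4$ whenever $F_\mu=F_\nu$ on $[0,\theta_{m+1})\cup[\delta,\omega_1]$.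

In words: raising (or lowering) the last plateau from $u_\sigma$ to $v_\sigma$ increases the mass that $A_\delta$ captures in the cell $B_\sigma$ by more than $\kappa_m$. In (ii) the indices $\delta$ and $\delta'$ may differ, and this will matter, because one of them will become the next $\alpha$.

**Step 2: all measures used lie in $X$.** This step checks the budget. Apart from $\frac12\delta_{\omega_1}$ and measures with a single parameter $\theta_1$ or $\delta$, for which $V=0$, all measures used have the form $\mu(\theta_1,\dots,\theta_{m+2};c^\tau,w)$ with $\tau\in\{0,1\}^{m+1}$ and $w$ in the segment between $u_{\tau|_m}$ and $v_{\tau|_m}$. (For $m\ge1$, $\nu_\sigma^u$ and $\nu_\sigma^v$ have this form, with $m-1$ in place of $m$ and $\tau=\sigma$.) By (i), the $i$-th entry of $c^\tau$ is one endpoint of the segment belonging to $\tau|_{i-1}$, which has length $d_{i-1}$. The next entry (or $w$, if $i=m+1$) also lies in that segment: it is an endpoint of a segment contained in it, or it is $w$. So the consecutive differences are at most $d_0,d_1,\dots,d_m$ respectively, and $V\le2d_0\le\frac\eta2\le\eta$. By (1) the measure lies in $X$.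

**Step 3: stage $0$.** This step produces one small segment of heights on which many sets $A_\delta$ have a uniform gain. By (2) the set $\Lambda$ is the union over $n$ of the sets of $\delta$ for which the difference of the two sides of (2) exceeds $1/n$. So there are $\kappa'>0$ and a stationary $T^0\subset\Lambda$ with
$$h_{A_\delta}(\mu(\delta;\tfrac14))-h_{A_\delta}(\tfrac12\delta_{\omega_1})>\kappa'\qquad(\delta\in T^0).$$
Let $\kappa_0=\kappa'/(4M)$. Lemma 2 with $s=\emptyset$, $T=T^0$, $\varepsilon=\kappa_0/4$ gives a stationary $T^1$ and $\gamma$. Choose a countable ordinal $\theta_1>\gamma$ and put $T^2=T^1\cap(\theta_1,\omega_1)$. Since $[0,\gamma)\subset[0,\theta_1)$, (iii) holds for all $\delta\in T^2$.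

For $\delta\in T^2$ and $w\in[0,\frac14]$ let $g_\delta(w)=h_{A_\delta}(\mu(\theta_1;w))$. We have $\mu(\theta_1;0)=\frac12\delta_{\omega_1}$. The distribution functions of $\mu(\theta_1;\frac14)$ and $\mu(\delta;\frac14)$ are both $0$ on $[0,\gamma)$, both $\frac14$ on $[\delta,\omega_1)$, and both $\frac12$ at $\omega_1$. So Lemma 2 lets us move the jump from $\delta$ down to the fixed $\theta_1$:
$$g_\delta(\tfrac14)-g_\delta(0)>\kappa'-\tfrac{\kappa_0}4\ge\tfrac34\kappa'=3M\kappa_0 .$$
Cut $[0,\frac14]$ into $M$ segments of length $\frac1{4M}=d_0$. For some $j=j(\delta)<M$,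
$$g_\delta\big(\tfrac{j+1}{4M}\big)-g_\delta\big(\tfrac j{4M}\big)>3\kappa_0 .$$
Partition $T^2$ into finitely many pieces according to $j(\delta)$ and according to which of finitely many intervals of length less than $\kappa_0$, covering $[0,1]$, contains $g_\delta(\frac{j(\delta)}{4M})$. One piece is stationary; call it $T_0$. On $T_0$ the number $j$ is constant, and the values $g_\delta(\frac j{4M})$ differ pairwise by less than $\kappa_0$. Put $u_\emptyset=\frac j{4M}$ and $v_\emptyset=\frac{j+1}{4M}$. For $\delta,\delta'\in T_0$,
$$g_{\delta'}(v_\emptyset)-g_\delta(u_\emptyset)=\big(g_{\delta'}(v_\emptyset)-g_{\delta'}(u_\emptyset)\big)+\big(g_{\delta'}(u_\emptyset)-g_\delta(u_\emptyset)\big)>3\kappa_0-\kappa_0>\kappa_0,$$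
which is (ii) for $m=0$. Condition (i) says $|u_\emptyset-v_\emptyset|=d_0$, which holds.

**Step 4: choosing $\alpha_{m+1}$ and $\theta_{m+2}$.** Assume stage $m$ is done, and write $\kappa=\kappa_m$, $s=s_m$. This step chooses the next set so that it is nearly indistinguishable from later ones for the *old* measures. By (S2) there is a finite $Q\subset L$ such that $L\setminus Q$ has measure less than $\kappa/8$ for each of the $2^{m+1}$ measures $\Phi(\nu_\sigma^u)$, $\Phi(\nu_\sigma^v)$, $\sigma\in\{0,1\}^m$. There are finitely many possibilities for $A_\delta\cap Q$, so this set is constant on some stationary $T'\subset T_m$. For $\delta,\delta'\in T'$ we have $A_\delta\triangle A_{\delta'}\subset L\setminus Q$, hence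
$$\Phi(\nu_\sigma^u)(A_\delta\triangle A_{\delta'})<\tfrac\kappa8,\qquad\Phi(\nu_\sigma^v)(A_\delta\triangle A_{\delta'})<\tfrac\kappa8\qquad(\delta,\delta'\in T',\ \sigma\in\{0,1\}^m).\tag{3}$$
Pick any $\alpha_{m+1}\in T'$. Then $\alpha_{m+1}>\theta_{m+1}$, because $T'\subset T_m$. Let $s'=s\cup\{\alpha_{m+1}\}=s_{m+1}$ and $\kappa_{m+1}=\kappa/4$. Apply Lemma 2 with $s'$, $T'$ and $\varepsilon=\kappa_{m+1}/4$ to get a stationary $T''\subset T'$ and $\gamma$. Choose a countable ordinal
$$\theta_{m+2}>\max(\gamma,\alpha_{m+1},e(s')),$$
and put $T'''=T''\cap(\theta_{m+2},\omega_1)$. Since $[0,\gamma)\subset[0,\theta_{m+2})$, condition (iii) for $m+1$ holds for all $\delta\in T'''$.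

**Step 5: the gain survives in both halves of each cell.** This is the heart of the proof: the cell $B_\sigma$ splits into $B_{\sigma0}=B_\sigma\setminus A_{\alpha_{m+1}}$ and $B_{\sigma1}=B_\sigma\cap A_{\alpha_{m+1}}$, and we show that each part still sees the change from $u_\sigma$ to $v_\sigma$ on a new last plateau. As (i) requires, put $c^{\sigma0}=c^\sigma{}^\frown u_\sigma$ and $c^{\sigma1}=c^\sigma{}^\frown v_\sigma$. For $\tau\in\{\sigma0,\sigma1\}$, $w$ in the segment between $u_\sigma$ and $v_\sigma$, and $\delta\in T'''$, let
$$f_\tau^\delta(w)=h_{B_\tau\cap A_\delta}\big(\mu(\theta_1,\dots,\theta_{m+2};c^\tau,w)\big).$$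

**Claim.** $f_\tau^\delta(v_\sigma)-f_\tau^\delta(u_\sigma)>\frac58\kappa$ for $\tau\in\{\sigma0,\sigma1\}$ and $\delta\in T'''$.

*Proof.* Write $u=u_\sigma$, $v=v_\sigma$, $\alpha=\alpha_{m+1}$. Four measures occur, distinguished by the heights of the last two plateaus, the first of which contains $\alpha$ and the second $\delta$: the heights are $(u,u)$, $(u,v)$, $(v,v)$, $(v,u)$. Since equal consecutive heights make the coefficient at $\theta_{m+2}$ vanish,
$$\mu(\theta_1,\dots,\theta_{m+2};c^\sigma,u,u)=\nu^u_\sigma,\qquad\mu(\theta_1,\dots,\theta_{m+2};c^\sigma,v,v)=\nu^v_\sigma.$$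

*Case $\tau=\sigma0$ (heights $(u,u)$ and $(u,v)$).* First, $f_\tau^\delta(u)=h_{B_\tau\cap A_\delta}(\nu_\sigma^u)$. Since $B_\tau\cap A_\delta\subset A_\delta\setminus A_\alpha$ and $\alpha,\delta\in T'$, (3) gives
$$f_\tau^\delta(u)<\tfrac\kappa8.$$
Next let $\lambda=\mu(\theta_1,\dots,\theta_{m+2};c^\sigma,u,v)$. Then
$$f_\tau^\delta(v)=h_{(B_\sigma\setminus A_\alpha)\cap A_\delta}(\lambda)\ge h_{B_\sigma\cap A_\delta}(\lambda)-h_{B_\sigma\cap A_\alpha}(\lambda).\tag{4}$$
We compute the last term exactly. The functions $F_\lambda$ and $F_{\nu_\sigma^u}$ agree on $[0,\theta_{m+2})\cup\{\omega_1\}$, which contains $[0,e(s')]\cup\{\omega_1\}$. Since $B_\sigma\cap A_\alpha\in\mathfrak B_{s'}$, the definition of $e(s')$ gives $h_{B_\sigma\cap A_\alpha}(\lambda)=h_{B_\sigma\cap A_\alpha}(\nu_\sigma^u)$.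

We estimate the first term on the right of (4). The functions $F_\lambda$ and $F_{\nu^v_\sigma}$ agree on $[0,\theta_{m+1})$, where both are given by $c^\sigma$. They agree on $[\theta_{m+2},\omega_1]$, where both are $v$ and, at $\omega_1$, $\frac12$. Since $\delta>\theta_{m+2}$, they agree on $[\delta,\omega_1]$. As $\delta\in T_m$ and $B_\sigma\in\mathfrak B_{s_m}$, (iii) gives $h_{B_\sigma\cap A_\delta}(\lambda)>h_{B_\sigma\cap A_\delta}(\nu_\sigma^v)-\frac\kappa4$. Together,
$$f_\tau^\delta(v)>h_{B_\sigma\cap A_\delta}(\nu_\sigma^v)-h_{B_\sigma\cap A_\alpha}(\nu_\sigma^u)-\tfrac\kappa4>\kappa-\tfrac\kappa4=\tfrac34\kappa,$$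
where we used (ii) for the two different indices $\delta$ and $\alpha$, both in $T_m$. Hence $f_\tau^\delta(v)-f_\tau^\delta(u)>\frac34\kappa-\frac18\kappa=\frac58\kappa$.

*Case $\tau=\sigma1$ (heights $(v,v)$ and $(v,u)$).* First, $f_\tau^\delta(v)=h_{B_\sigma\cap A_\alpha\cap A_\delta}(\nu_\sigma^v)$. By (3) the set $A_\delta\setminus A_\alpha$ has $\Phi(\nu_\sigma^v)$-measure less than $\kappa/8$, so
$$f_\tau^\delta(v)>h_{B_\sigma\cap A_\delta}(\nu_\sigma^v)-\tfrac\kappa8.$$
Next let $\lambda'=\mu(\theta_1,\dots,\theta_{m+2};c^\sigma,v,u)$. As before, $F_{\lambda'}$ and $F_{\nu_\sigma^u}$ agree on $[0,\theta_{m+1})\cup[\delta,\omega_1]$. So by (iii)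
$$f_\tau^\delta(u)=h_{B_\sigma\cap A_\alpha\cap A_\delta}(\lambda')\le h_{B_\sigma\cap A_\delta}(\lambda')<h_{B_\sigma\cap A_\delta}(\nu_\sigma^u)+\tfrac\kappa4.$$
By (ii) with $\delta=\delta'$ we get $f_\tau^\delta(v)-f_\tau^\delta(u)>\kappa-\frac18\kappa-\frac14\kappa=\frac58\kappa$. $\square$

If $u<v$, the measure $\lambda'$ has a descent at $\theta_{m+2}$; if $u>v$, then $\lambda$ has one. So negative mass is used at every stage.

**Step 6: halving the segments.** This step restores (i) and (ii) at stage $m+1$. Let $w_\sigma=\frac12(u_\sigma+v_\sigma)$. Let $\tau=\sigma i$, $i\in\{0,1\}$, and $\delta\in T'''$. By the Claim, at least one of the pairs $(u_\sigma,w_\sigma)$, $(w_\sigma,v_\sigma)$, call it $(u,v)$, satisfies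
$$f_\tau^\delta(v)-f_\tau^\delta(u)>\tfrac5{16}\kappa .$$
There are $2^{m+1}$ indices $\tau$ and two pairs for each, so on some stationary subset of $T'''$ one fixed pair works for each $\tau$; call it $(u_\tau,v_\tau)$. Cut $[0,1]$ into finitely many intervals of length less than $\kappa/16$. Passing to a further stationary subset, which we call $T_{m+1}$, we may assume that for each $\tau$ the numbers $f_\tau^\delta(u_\tau)$, $\delta\in T_{m+1}$, lie in one of these intervals. Then for $\delta,\delta'\in T_{m+1}$
$$f_\tau^{\delta'}(v_\tau)-f_\tau^\delta(u_\tau)>\tfrac5{16}\kappa-\tfrac1{16}\kappa=\tfrac14\kappa=\kappa_{m+1}.$$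
Since $\nu_\tau^u=\mu(\theta_1,\dots,\theta_{m+2};c^\tau,u_\tau)$ and $\nu_\tau^v=\mu(\theta_1,\dots,\theta_{m+2};c^\tau,v_\tau)$, this is (ii) for $m+1$. Condition (i) holds because $|u_\tau-v_\tau|=\frac12d_m=d_{m+1}$ and the new segment lies in the old one. Condition (iii) holds by Step 4, since $T_{m+1}\subset T'''$. Also $T_{m+1}\subset\Lambda\cap(\theta_{m+2},\omega_1)$. The induction is complete.

**Step 7: the contradiction.** This step turns gains into independence. By (ii), $h_{B_\sigma\cap A_{\delta'}}(\nu_\sigma^v)>\kappa_m>0$ for $\delta'\in T_m$, so $B_\sigma\ne\emptyset$ for every $m$ and every $\sigma\in\{0,1\}^m$. Hence the continuous map $L\to2^{\mathbb N}$, $\ell\mapsto(1_{A_{\alpha_i}}(\ell))_{i\ge1}$, has dense image. The image is compact, so the map is onto, which contradicts (S3). The statement about the whole ball is the case $\eta=1$. This proves Theorem 1. $\blacksquare$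

## Level sets of points of $c_0(\Gamma)$: proof of Theorem 2

**Definition (Eberlein compact).** A compact space is Eberlein if it is homeomorphic to a weakly compact subset of a Banach space.

By a theorem of Amir and Lindenstrauss (Ann. of Math. 88 (1968)), every Eberlein compact space is homeomorphic to a pointwise compact subset of $c_0(\Gamma)\cap[-1,1]^\Gamma$ for some set $\Gamma$. The one-point compactification of a discrete set $\Gamma$ is Eberlein: it is $\{e_\gamma:\gamma\in\Gamma\}\cup\{0\}\subset c_0(\Gamma)$. A compact metrizable $K$ is Eberlein: if $(f_n)$ is dense in the unit ball of $C(K)$, then $x\mapsto(f_n(x)/n)_n$ embeds $K$ in $c_0(\mathbb N)$ as a norm compact set. So every countable compact space, being metrizable by Test 3, is Eberlein.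

**Step 1: scattered spaces of finite sets.** This step builds the pieces of $L$. Let $X\ne\emptyset$ be a pointwise compact subset of $c_0(\Gamma)\cap[-1,1]^\Gamma$. The map $x\mapsto(x^+,x^-)\in c_0(\Gamma\times\{0,1\})$ is injective and pointwise continuous, so we may replace $X$ by its image and assume $X\subset c_0(\Gamma)\cap[0,1]^\Gamma$. For $n\ge1$ let
$$\mathcal F_n=\{F\subset\Gamma:\ \exists x\in X\ \forall\gamma\in F\ \ x_\gamma\ge1/n\}\subset2^\Gamma .$$
For instance, if $X=\{e_\gamma\}\cup\{0\}$, then $\mathcal F_n$ consists of $\emptyset$ and the singletons. We check three properties.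

* All members of $\mathcal F_n$ are finite, because $X\subset c_0(\Gamma)$.
* $\mathcal F_n$ is closed in $2^\Gamma$, hence compact. Let $F_i\to F$ be a net in $\mathcal F_n$ with witnesses $x_i$, and pass to a subnet with $x_i\to x\in X$. For $\gamma\in F$ eventually $\gamma\in F_i$, so $(x_i)_\gamma\ge1/n$ eventually, and $x_\gamma\ge1/n$.
* $\mathcal F_n$ is scattered. Let $\emptyset\ne\mathcal G\subset\mathcal F_n$. If $\mathcal G$ had no maximal element, it would contain a strictly increasing sequence. Its union is its limit in $2^\Gamma$, so it would be an infinite member of $\mathcal F_n$, which is impossible. Let $F$ be a maximal element of $\mathcal G$. Since $F$ is finite, $\{G\in\mathcal G:F\subset G\}$ is relatively open, and it equals $\{F\}$.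

**Step 2: from a point to a measure on its level sets.** This step defines a continuous map $X\to P(\mathcal F_n)$ that remembers the coordinates above $1/n$. For $x\in X$ let $S_t(x)=\{\gamma:x_\gamma\ge t\}$, which belongs to $\mathcal F_n$ for $t\ge1/n$, and let
$$\Phi_n(x)=\tfrac1n\delta_\emptyset+\int_{1/n}^1\delta_{S_t(x)}\,dt .$$
Since $x$ takes only finitely many values $\ge1/n$, the set $S_t(x)$ takes finitely many values, each on an interval of $t$. So $\Phi_n(x)$ is a finite combination of point masses, with total mass $\frac1n+(1-\frac1n)=1$.

For finite $H\subset\Gamma$ let $V_H=\{F\in\mathcal F_n:H\subset F\}$, a clopen set. Since $1_{V_H}1_{V_{H'}}=1_{V_{H\cup H'}}$ and $1_{V_\emptyset}=1$, and since the $V_{\{\gamma\}}$ separate points, the span of the functions $1_{V_H}$ is dense in $C(\mathcal F_n)$. For $H\neq\emptyset$ we have $\emptyset\notin V_H$, and $H\subset S_t(x)$ if and only if $t\le\min_{\gamma\in H}x_\gamma$. So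
$$\Phi_n(x)(V_H)=\Big(\min_{\gamma\in H}x_\gamma-\tfrac1n\Big)^+,\tag{5}$$
which is continuous in $x$. Therefore $\Phi_n$ is continuous.

**Step 3: assembling.** This step combines all $n$ to get injectivity. Let $L$ be the one-point compactification of $\bigsqcup_n\mathcal F_n$. It is scattered: a nonempty subset of $L$ either is the point at infinity alone, or meets some $\mathcal F_n$, which is open in $L$, and then has an isolated point there. Put $\Phi=\sum_{n\ge1}2^{-n}\Phi_n:X\to P(L)$. It is continuous, because for each $f\in C(L)$ the series $\sum_n2^{-n}\int f\,d\Phi_n(x)$ converges uniformly. By (5),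
$$\Phi(x)(\{F\in\mathcal F_n:\gamma\in F\})=2^{-n}(x_\gamma-\tfrac1n)^+ .$$
If $x\ne y$, say $x_\gamma>y_\gamma$, choose $n$ with $\frac1n<x_\gamma$; then these numbers differ for $x$ and $y$. So $\Phi$ is injective, hence an embedding.

**Step 4: the dual ball of $C(K)$ for Eberlein $K$.** This step gives the second statement. It follows from Amir–Lindenstrauss: $C(K)$ is weakly compactly generated, and the dual ball of such a space is Eberlein in the $w^*$-topology. Here is also a direct argument that the dual ball is of the form needed in Step 1. Let $K\subset c_0(\Gamma)\cap[-1,1]^\Gamma$ be pointwise compact, with coordinate functions $\pi_\gamma\in C(K)$. Let $\Gamma'$ be the set of all finite sequences $g=(\gamma_1,\dots,\gamma_n)$ in $\Gamma$, $n\ge0$, put $\pi_g=\pi_{\gamma_1}\cdots\pi_{\gamma_n}$ (with $\pi_\emptyset=1$), and map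
$$B_{C(K)^*}\ni\mu\longmapsto\Big(2^{-n}\int\pi_g\,d\mu\Big)_{g\in\Gamma'}\in[-1,1]^{\Gamma'},\qquad n=\text{length of }g.$$
The map is continuous for the pointwise topology. It is injective, because by Stone–Weierstrass the span of the $\pi_g$ is dense in $C(K)$.

The image lies in $c_0(\Gamma')$. Fix $\mu$ and $\varepsilon>0$. Coordinates with $2^{-n}<\varepsilon$ are smaller than $\varepsilon$ in absolute value, so only finitely many lengths $n$ matter. Suppose that for some $n$ there are infinitely many $g$ of length $n$ with coordinate at least $\varepsilon$ in absolute value. Take a sequence $(g^k)_k$ of distinct ones. Passing to a subsequence, we may assume that for each $j\le n$ the $j$-th entries of the $g^k$ are either all equal or pairwise distinct. They are not all equal for every $j$, as the $g^k$ are distinct. If the $j$-th entries are pairwise distinct, then for each $x\in K$ we have $x_{\gamma^k_j}\to0$ because $x\in c_0(\Gamma)$. The other factors are bounded by $1$, so $\pi_{g^k}\to0$ pointwise on $K$. By dominated convergence $\int\pi_{g^k}\,d\mu\to0$, a contradiction.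

So $(B_{C(K)^*},w^*)$ is homeomorphic to a pointwise compact subset of $c_0(\Gamma')\cap[-1,1]^{\Gamma'}$, and Steps 1–3 embed it in $P(L)$ with $L$ scattered. $\blacksquare$

## Linearly ordered spaces: proof of Theorem 3

If $K$ is countable, then $K$ is metrizable, hence Eberlein, and Theorem 2 applies. Now let $K$ be any scattered compact linearly ordered space. Recall that in a compact linearly ordered space every nonempty set has a supremum and an infimum. We distinguish two cases.

**Step 1: uncountable cofinality at a point gives a copy of $[0,\omega_1]$.** This step reduces one case to Theorem 1. Suppose there is $p\in K$ such that $(\leftarrow,p)$ has uncountable cofinality; uncountable coinitiality of $(p,\to)$ is treated in the same way with the order reversed. Then $(\leftarrow,p)$ has no maximum, and no countable subset is cofinal in it. Choose recursively $x_\xi<p$, $\xi<\omega_1$. Let $x_0<p$ be arbitrary, let $x_{\xi+1}\in(x_\xi,p)$, and at a limit $\lambda$ let $x_\lambda=\sup_{\xi<\lambda}x_\xi$. The last point is less than $p$, because the countable set $\{x_\xi:\xi<\lambda\}$ is bounded by some $y<p$. Finally put $x_{\omega_1}=\sup_{\xi<\omega_1}x_\xi$.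 The map $\xi\mapsto x_\xi$ is strictly increasing on $[0,\omega_1]$.

It is also continuous. For $b\in K$ the set $\{\xi:x_\xi<b\}$ is an initial segment of $[0,\omega_1]$, so it is everything or of the form $[0,\zeta)$, which is open. For $a\in K$ the set $\{\xi:x_\xi>a\}$ is empty or a final segment with a least element $\zeta$. If $\zeta$ were a limit, then $x_\zeta=\sup_{\xi<\zeta}x_\xi\le a$, a contradiction. So $\zeta$ is $0$ or a successor, and $[\zeta,\omega_1]$ is open. Hence $K$ contains a closed copy $K'$ of $[0,\omega_1]$.

Measures on $K'$ are measures on $K$, with the same norm. This inclusion is $w^*$-continuous, since $f|_{K'}\in C(K')$ for $f\in C(K)$, and it is injective. So $(B_{C(K')^*},w^*)$ is homeomorphic to a subspace of $(B_{C(K)^*},w^*)$. By Theorem 1 the larger space does not embed in $P(L)$ for any scattered compact $L$.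

**Step 2: if all one-sided cofinalities are countable, intervals can be grouped.** From here on assume that Step 1 does not apply: for each $p$, the cofinality of $(\leftarrow,p)$ and the coinitiality of $(p,\to)$ are at most countable. We shall show that $K$ is countable. This step partitions $K$ into countable closed intervals. Let $x\sim y$ if the closed interval between $x$ and $y$ is countable. This is an equivalence relation, since the interval between $x$ and $z$ is contained in the union of the intervals between $x,y$ and between $y,z$. Its classes are convex.

Each class $C$ has a maximum. Otherwise let $p=\sup C\notin C$. Then $C$ is cofinal in $(\leftarrow,p)$, whose cofinality is countable, so there are $x_n\in C$, increasing and cofinal in $(\leftarrow,p)$. For $x\in C$,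
$$[x,p]=\{p\}\cup\bigcup_{n:\,x_n\ge x}[x,x_n]$$
is countable. So $p\sim x$ and $p\in C$, a contradiction. Symmetrically, each class has a minimum. Therefore each class $C=[\min C,\max C]$ is countable.

**Step 3: there is only one class.** This step shows that two classes would produce a continuous map onto $[0,1]$. Suppose there is more than one class. Between two classes $C<D$ there is always a third. Otherwise no point lies strictly between $\max C$ and $\min D$ (the class of such a point would be neither $C$ nor $D$, and would lie between them by convexity). Then $[\max C,\min D]$ has two elements, so $\max C\sim\min D$ and $C=D$, a contradiction.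

So the order of the classes is dense and has more than one element. Enumerating $\mathbb Q\cap(0,1)$ and inserting one class at a time strictly between two fixed classes, we can choose classes $C_q$, $q\in\mathbb Q\cap(0,1)$, with $C_q<C_r$ for $q<r$. Put
$$f(x)=\sup\big(\{0\}\cup\{q:\max C_q\le x\}\big)\in[0,1].$$
The function $f$ is monotone, and $f(\max C_q)=\sup(\{0\}\cup\{r:r\le q\})=q$.

It is continuous. Suppose $f(x)>a$. Pick a rational $q$ with $\max(a,0)<q<f(x)$. There is $r>q$ with $\max C_r\le x$, so $x>\max C_q$, and $f\ge q>a$ on the open set $(\max C_q,\to)$. (If $a<0$, every point already satisfies $f\geq0>a$.) Suppose $f(x)<b$. If $b>1$, then $f<b$ everywhere. If $b\le1$, pick a rational $q$ with $f(x)<q<b$. Then $\max C_q>x$, since otherwise $f(x)\ge q$. For $y$ in the open set $(\leftarrow,\max C_q)$ only indices $r<q$ can satisfy $\max C_r\le y$, so $f(y)\le q<b$.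

The image of $f$ is compact and contains $\mathbb Q\cap(0,1)$, so $f$ maps $K$ onto $[0,1]$. This contradicts (S3). Hence there is one class, and $K$ is countable by Step 2.

**Step 4: putting the cases together.** This step completes the equivalence. If $K$ is uncountable, then by Steps 2 and 3 the situation of Step 1 must occur, and there is no embedding. If $K$ is countable, there is one. The interval $[0,\alpha]$ is a scattered compact linearly ordered space, and it is countable if and only if $\alpha<\omega_1$. $\blacksquare$
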